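# Realcompact subspaces of size continuum and a generic tree of height $\omega_1$

## 1. Realcompact spaces, zero-sets, discrete subspaces

All spaces are Tychonoff (Hausdorff and completely regular), and $\mathfrak c=2^\omega$ is the continuum.

**Definition (realcompact).** A space is *realcompact* if it is homeomorphic to a closed subspace of a product $\mathbb R^J$ of copies of the real line.

Every closed subspace of $\mathbb R^J$ is an example. Closed subspaces and arbitrary products of realcompact spaces are realcompact, directly from the definition. A compact space is realcompact: it embeds in some $[0,1]^J\subseteq\mathbb R^J$, and its image is compact, hence closed.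

**Example (the ordinal space $\omega_1$ is not realcompact).** Recall that two closed unbounded subsets of $\omega_1$ always meet. Let $f:\omega_1\to\mathbb R$ be continuous. For rationals $q<q'$ the closed sets $\{f\le q\}$ and $\{f\ge q'\}$ are disjoint, so one of them is bounded. Let $\beta<\omega_1$ be above a bound for every bounded set of the form $\{f\le q\}$ or $\{f\ge q\}$ with $q$ rational. If $\xi,\xi'\ge\beta$ and $f(\xi)<f(\xi')$, choose rationals with $f(\xi)<q<q'<f(\xi')$. Both $\{f\le q\}$ and $\{f\ge q'\}$ contain a point $\ge\beta$, so both are unbounded, which is impossible. Hence $f$ is constant on $[\beta,\omega_1)$.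

Now suppose $h=(h_j)_{j\in J}:\omega_1\to\mathbb R^J$ is an embedding with closed image, and let $c_j$ be the eventual value of $h_j$. Any finitely many $c_j$ are taken simultaneously at a large $\xi$, so $c=(c_j)$ lies in the closure of the image, and $c=h(\xi^*)$ for some $\xi^*$. The set $[0,\xi^*]$ is an open neighborhood of $\xi^*$, so for some finite $J_0$ and $\epsilon>0$, every $\xi$ with $|h_j(\xi)-c_j|<\epsilon$ for all $j\in J_0$ is $\le\xi^*$. But a large $\xi>\xi^*$ has $h_j(\xi)=c_j$ for $j\in J_0$. This is a contradiction. Keep this argument in mind: Section 9 repeats it in a harder setting.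

**Definition (zero-sets).** A *zero-set* of $Z$ is a set $\{z:f(z)=0\}$ with $f:Z\to\mathbb R$ continuous. Its complement is a *cozero set*. A $G_\delta$ is a countable intersection of open sets.

Every zero-set is a $G_\delta$, namely $\bigcap_n\{|f|<1/n\}$. Three elementary facts:

* **(Z1)** A countable intersection of zero-sets is a zero-set: use $\sum_n\min(|f_n|,2^{-n})$.
* **(Z2)** If $Z_0=\{g=0\}$ and $y\notin Z_0$, then $\{g=g(y)\}$ is a zero-set containing $y$ and disjoint from $Z_0$.
* **(Z3)** If $y\in U$ with $U$ open, there is a zero-set containing $y$ and contained in $U$, by complete regularity. With (Z1), a point that is a $G_\delta$ is a zero-set.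

*Example.* In the Cantor cube $2^{\omega_1}$, fix $w$ and $\beta<\omega_1$. The set $\{z:z\restriction\beta=w\restriction\beta\}$ is a countable intersection of clopen sets, hence a zero-set. A single point $\{w\}$ is not a $G_\delta$ there: countably many basic neighborhoods of $w$ restrict only countably many coordinates.

**(F1)** *A cozero set of a realcompact space is realcompact. An intersection of realcompact subspaces of a space is realcompact.* The cozero set $\{f\neq0\}$ of $Z$ is homeomorphic to $\{(z,t)\in Z\times\mathbb R:f(z)t=1\}$, which is closed in $Z\times\mathbb R$. An intersection $\bigcap_iY_i$ is homeomorphic to the set of constant families in $\prod_iY_i$, which is closed because the ambient space is Hausdorff.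

**(F2)** *If $Z$ is realcompact, $Y\subseteq Z$, and every $z\in Z\setminus Y$ lies in a zero-set of $Z$ disjoint from $Y$, then $Y$ is realcompact.* Indeed $Y$ is then the intersection of the complements of these zero-sets, so (F1) applies.

**(F3)** *A discrete space $D$ with $|D|\le\mathfrak c$ is realcompact.* Let $i:D\to\mathbb R$ be injective and let $e(d)=(f(d))_{f\in\mathbb R^D}\in\mathbb R^{(\mathbb R^D)}$. The open set of points whose coordinate at $\chi_{\{d\}}$ exceeds $1/2$ meets $e(D)$ only in $e(d)$, so $e$ is an embedding. We show that $e(D)$ is closed.

Let $c\in\overline{e(D)}$. If $f\cdot g=h$ on $D$, then the set of points $y$ with $y_fy_g=y_h$ is closed and contains $e(D)$, so $c_fc_g=c_h$. In the same way $c_1=1$, $c_{|f-r|}=|c_f-r|$ and $c_{1-f}=1-c_f$. If $c_i\notin i(D)$, then $g=1/|i-c_i|$ is defined on $D$ and $g\cdot|i-c_i|=1$ gives $c_g\cdot 0=1$, a contradiction. So $c_i=i(d)$ for some $d$. Let $g(d)=0$ and $g=1/|i-i(d)|$ elsewhere. Then $g\cdot|i-i(d)|=1-\chi_{\{d\}}$ gives $0=1-c_{\chi_{\{d\}}}$. So $c_{\chi_{\{d\}}}=1$, and $c$ has a neighborhood meeting $e(D)$ only in $e(d)$. Hence $c\in\overline{\{e(d)\}}=\{e(d)\}$.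

**Definition (spread, hereditary separability).** $s(X)$ is the supremum of the sizes of discrete subspaces of $X$ (or $\omega$ if that is larger). $X$ is *hereditarily separable* if each of its subspaces has a countable dense subset.

*Example.* $\mathbb R$ is hereditarily separable. The cube $2^{\omega_1}$ is not: the characteristic functions $\chi_{\{\alpha\}}$, $\alpha<\omega_1$, form an uncountable discrete subspace, since coordinate $\alpha$ isolates $\chi_{\{\alpha\}}$.

## 2. Trees, stationary sets, and forcing vocabulary

**Definition (tree, branch).** For $u\in2^\alpha$ write $\operatorname{lh}(u)=\alpha$. A *tree* here is a set $T$ of functions $u\in2^\alpha$, $\alpha<\omega_1$, closed under restrictions. For $x\in2^{\omega_1}$ write $x\in[T]$ if $x\restriction\gamma\in T$ for all $\gamma<\omega_1$. Such $x$ are the *cofinal branches* of $T$.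

*Example.* Let $T_0$ be the set of countable sequences with at most one entry $1$. Then $[T_0]=\{0\}\cup\{\chi_{\{\alpha\}}:\alpha<\omega_1\}$.

**Definition (tree-closed).** Let $E\subseteq[T]$, $x\in[T]$, $\beta<\omega_1$, and $E^x_\beta=\{e\in E:e\restriction\beta=x\restriction\beta\}$. $E$ is *tree-closed* if for every $x\in[T]$: if $E^x_\beta\ne\emptyset$ for all $\beta<\omega_1$, then $x\in E$.

*Examples.* $[T]$ is tree-closed. So is each cone $\{x\in[T]:s\subset x\}$ with $s\in T$. Every countable $E$ is tree-closed: if $x\notin E$, each $e\in E$ differs from $x$ below some countable ordinal, and a single $\beta<\omega_1$ is above all these, so $E^x_\beta=\emptyset$. In contrast, $[T_0]\setminus\{0\}$ is not tree-closed, since $\chi_{\{\beta\}}$ agrees with $0$ below $\beta$.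

**Definition (stationary).** $S\subseteq\omega_1$ is *stationary* if it meets every closed unbounded set.

*Example.* The set of countable limit ordinals is closed unbounded, hence stationary. Fodor's lemma says that a function $g$ on a stationary set with $g(\beta)<\beta$ is constant on a stationary subset. Also, if a stationary set is split into countably many pieces, one of them is stationary.

**(P)** *If $F_\beta\subset\omega_1$ is finite for each limit $\beta<\omega_1$, then there are $\eta<\omega_1$ and a stationary set $S$ of limit ordinals with $F_\beta\cap\beta\subseteq\eta<\beta$ for all $\beta\in S$.* Apply Fodor's lemma to $g(\beta)=\max(F_\beta\cap\beta)+1$ (and $g(\beta)=0$ if $F_\beta\cap\beta=\emptyset$), which is less than the limit $\beta$. Since $\eta$ has only countably many finite subsets, we can shrink $S$ so that $F_\beta\cap\beta$ is a constant set.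

**Definition (properties of posets).** Here $q\le p$ means that $q$ is stronger. A poset is *$\sigma$-closed* if every decreasing $\omega$-sequence has a lower bound. It is *$\theta$-c.c.* if every antichain has size $<\theta$, and *ccc* means $\omega_1$-c.c. It is *Knaster* if every uncountable family of conditions has an uncountable subfamily of pairwise compatible ones.

*Examples.* Countable partial functions from $\omega_1$ to $2$, ordered by $\supseteq$, form a $\sigma$-closed poset. The poset $\operatorname{Fn}(I,2)$ of finite partial functions from $I$ to $2$ is Knaster, hence ccc: given uncountably many conditions, thin out so that the domains form a $\Delta$-system and the functions agree on its root.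

We use these textbook facts.

* **(G1)** A $\sigma$-closed forcing adds no new $\omega$-sequences of ground-model elements and preserves $\omega_1$. For regular $\theta$, a $\theta$-c.c. forcing preserves cardinals $\ge\theta$.
* **(G2)** Product lemma: $G\times H$ is $P\times Q$-generic over $V$ iff $G$ is $P$-generic over $V$ and $H$ is $Q$-generic over $V[G]$.
* **(G3)** A subset of $B\in V$ in a generic extension has a nice name $\bigcup_{b\in B}\{\check b\}\times\mathcal A_b$ with every $\mathcal A_b$ an antichain.
* **(G4)** $\Delta$-system lemma: uncountably many finite sets contain an uncountable $\Delta$-system, and likewise $\omega_2$ finite sets contain one of size $\omega_2$. Under CH, $\omega_2$ many countable sets contain a $\Delta$-system of size $\omega_2$.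

## 3. Question 91 and its answers

Must a large realcompact space contain a realcompact subspace of size exactly continuum? This is Question 91 of "Some Properties of Realcompact Subspaces and Coarser Normal Spaces":

> Does every realcompact space $X$ with $|X|>\mathfrak c$ contain a realcompact subspace $Y$ with $|Y|=\mathfrak c$?

Among the results quoted with it: every uncountable compact space has a realcompact subspace of size $\omega_1$ (Swardson). Every compact space of size larger than $\mathfrak c$ has a realcompact subspace of size $\mathfrak c$. Every realcompact space of pseudocharacter at most $\omega_1$ (each point is an intersection of at most $\omega_1$ open sets, as in $2^{\omega_1}$) has a realcompact subspace of size $\omega_1$.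

Three cases can be done by hand, in ZFC.

* If $X$ has a discrete subspace of size at least $\mathfrak c$, take a subset of it of size $\mathfrak c$ and apply (F3).
* If $X=2^I$ with $I$ infinite, fix a countably infinite $I_0\subseteq I$. The points vanishing off $I_0$ form a compact copy of $2^\omega$.
* If all points of $X$ are $G_\delta$, they are zero-sets, so by (F2) *every* subspace is realcompact.

So a counterexample has only discrete subspaces of size below $\mathfrak c$, and some of its points are not $G_\delta$.

**Theorem A.** *Let $V\models ZFC+CH$, and in $V$ let $\kappa\ge\omega_2$ and $\lambda>\kappa$ be cardinals with $\kappa^\omega=\kappa$ (e.g. $\kappa=\omega_2$, $\lambda=\omega_3$). There is a cardinal-preserving generic extension of $V$ in which $\mathfrak c=\kappa$ and there is a hereditarily separable realcompact space $\hat X\subseteq2^{\omega_1}$ with $|\hat X|=\lambda>\mathfrak c$, all of whose realcompact subspaces have cardinality $\le\omega_1$ or exactly $\lambda$. In particular $\hat X$ has no realcompact subspace of any cardinality $\mu$ with $\omega_1<\mu<\lambda$, hence none of cardinality $\mathfrak c$.*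

**Theorem B.** *Under CH, every uncountable realcompact space has a realcompact subspace of cardinality $\mathfrak c=\omega_1$.*

**Remark C (ZFC).** *Every Tychonoff space $X$ with $|X|>2^{2^{\mathfrak c}}$ has a realcompact subspace of cardinality $\mathfrak c$.*

Hence the statement in Question 91 is independent of ZFC: CH implies "yes", while for every $n\ge2$ it is consistent, relative to ZFC alone, that $\mathfrak c=\omega_n$ and the answer is "no". For the latter, start from a model of CH. There $\omega_1^\omega=(2^\omega)^\omega=\omega_1$, and the Hausdorff formula $\omega_{m+1}^\omega=\omega_m^\omega\cdot\omega_{m+1}$ gives $\omega_n^\omega=\omega_n$ for $1\le n<\omega$. Apply Theorem A with $\kappa=\omega_n$, $\lambda=\omega_{n+1}$.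

## 4. A convergent $\omega_1$-sequence under CH

**Proof of Theorem B.** Assume CH and let $X$ be uncountable and realcompact. If $X$ has an uncountable discrete subspace, a subset of it of size $\omega_1=\mathfrak c$ is realcompact by (F3). So assume that all discrete subspaces are countable.

**Step 1: every $\{p\}$ is an intersection of at most $\omega_1$ open sets.** This lets us approach $p$ in $\omega_1$ steps. For each $y\ne p$ fix an open $U_y\ni y$ with $p\notin\overline{U_y}$. Choose recursively, as long as possible,
$$y_\alpha\in X\setminus\Big(\{p\}\cup\overline{\{y_\beta:\beta<\alpha\}}\cup\bigcup_{\beta<\alpha}U_{y_\beta}\Big).$$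
The open set $U_{y_\alpha}\setminus\overline{\{y_\beta:\beta<\alpha\}}$ contains $y_\alpha$, contains no earlier point, and contains no later point because later points avoid $U_{y_\alpha}$. So the chosen points form a discrete set, and the recursion stops with a countable set $D$ such that $X\setminus\{p\}\subseteq\overline D\cup\bigcup_{d\in D}U_d$. If $y\in\overline D\setminus\{p\}$, let $B=D\cap U_y$. Then $y\in\overline B$, because $U_y$ is a neighborhood of $y$, and $p\notin\overline B$, because $\overline B\subseteq\overline{U_y}$. Hence
$$\{p\}=\bigcap_{d\in D}(X\setminus\overline{U_d})\cap\bigcap\{X\setminus\overline B:B\subseteq D,\ p\notin\overline B\},$$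
an intersection of at most $2^\omega=\omega_1$ open sets.

**Step 2: the case that all points are $G_\delta$.** Every subspace is realcompact, as seen in Section 3. Take one of size $\omega_1$.

**Step 3: the case that some $p$ is not a $G_\delta$.** Here we build a set $Y$ of size $\omega_1$ converging to $p$. By Step 1 and (Z3), $\{p\}=\bigcap_{\alpha<\omega_1}Z_\alpha$ with zero-sets $Z_\alpha$. Recursively choose, for $\alpha<\omega_1$,
$$x_\alpha\in\bigcap_{\beta<\alpha}(Z_\beta\cap W_\beta)\setminus\{p\},\qquad W_\beta\ni p\text{ a zero-set with }x_\beta\notin W_\beta. \tag{1}$$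
This is possible: the intersection is a $G_\delta$ containing $p$, so it is not $\{p\}$. The $x_\alpha$ are distinct, since for $\beta<\alpha$ we have $x_\alpha\in W_\beta\not\ni x_\beta$. Let $Y=\{p\}\cup\{x_\alpha:\alpha<\omega_1\}$.

To apply (F2), let $y\in X\setminus Y$ and pick $\alpha$ with $y\notin Z_\alpha$. Then $p\in Z_\alpha$ and $x_\beta\in Z_\alpha$ for all $\beta>\alpha$. By (Z2) there is a zero-set containing $y$ and disjoint from $Z_\alpha$. By (Z3), for each of the countably many $\beta\le\alpha$ there is a zero-set containing $y$ and missing $x_\beta$. The intersection of all these is a zero-set by (Z1). It contains $y$ and misses $Y$. So $Y$ is realcompact, and $|Y|=\omega_1=\mathfrak c$. $\square$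

**Proof of Remark C.** The Hajnal–Juhász inequality says $|X|\le2^{2^{s(X)}}$ for Hausdorff $X$. So $|X|>2^{2^{\mathfrak c}}$ gives $s(X)>\mathfrak c$, hence a discrete subspace of size $>\mathfrak c$. Any subset of it of size $\mathfrak c$ is realcompact by (F3). $\square$

## 5. The recursion halts at $\omega_1$; trees in $2^{\omega_1}$

Suppose now that $\mathfrak c>\omega_1$, and try to run Step 3 for $\mathfrak c$ steps. If $\{p\}$ is an intersection of $\omega_1$ zero-sets $Z_\beta$, then after $\omega_1$ steps of (1) the intersection of the sets used is $\{p\}$, and no point is left to choose. One could try to add a large block of points at each step instead of one. But then a point $y\notin Y$ must be separated from uncountably many points of a block by one zero-set, and (Z1) provides this only for countably many.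

This suggests where to look for a counterexample: inside $2^{\omega_1}$, where every point is an intersection of $\omega_1$ clopen sets, among hereditarily separable spaces, which have no uncountable discrete subspaces. The plan is as follows.

1. Take a tree $T\subseteq 2^{<\omega_1}$ with exactly $\lambda$ cofinal branches and make the branches into a space in such a way that the realcompact subspaces are exactly the tree-closed sets.
2. A tree-closed set $E$ is determined by its set $S$ of restrictions, a subset of a set of size $\omega_1$. If $T$ is generic, a name for $S$ mentions only $\omega_1$ of the $\lambda$ branches. The unmentioned branches are interchangeable, so if $E$ contains one of them, it should contain all branches through some node.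

For the topology in item 1, the obvious choice is the one that $[T]$ inherits from $2^{\omega_1}$. It does not work for every tree. With $T_0$ of Section 2, the set $E=[T_0]\setminus\{0\}$ is discrete of size $\omega_1\le\mathfrak c$, hence realcompact by (F3), but it is not tree-closed. The missing branch $0$ is not seen by continuous functions on $E$. The remedy is to relabel: put a generic bit $r(u)\in2$ on each node $u$, and replace a branch $x$ by the sequence of bits read along it. Finitely many late coordinates then show every pattern on every infinite set of branches, and this destroys such discrete sets.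

## 6. The forcing $K\times Q$

Work in $V$, with CH and $\kappa,\lambda$ as in Theorem A. Let $N=2^{<\omega_1}=\bigcup_{\alpha<\omega_1}2^\alpha$. By CH, $|N|=\omega_1$.

**Definition (the poset $K$).** A condition is a pair $p=(t_p,f_p)$ such that

* for some $\delta_p<\omega_1$, $t_p\subseteq2^{\le\delta_p}$ is countable and closed under restrictions, and every node of $t_p$ extends to a node of the top level $t_p\cap2^{\delta_p}\ne\emptyset$;
* $f_p:a_p\to t_p\cap2^{\delta_p}$, where $a_p\subseteq\lambda$ is countable.

Put $q\le p$ iff $\delta_q\ge\delta_p$, $t_q\cap2^{\le\delta_p}=t_p$, $a_q\supseteq a_p$, and $f_q(\alpha)\supseteq f_p(\alpha)$ for $\alpha\in a_p$.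

So $t_p$ is a countable initial piece of the tree, and $f_p(\alpha)$ says how far the $\alpha$-th branch has been decided. For example, $t_p=\{\emptyset\}$, $\delta_p=0$ and $f_p(\alpha)=\emptyset$ for $\alpha$ in a countable set $a_p$ is a condition. Two indices may have the same value.

**Definition (the poset $Q$).** $Q=\operatorname{Fn}(N\sqcup\kappa,2)$. The part on $N$ gives the labels, and the part on $\kappa$ makes $\mathfrak c$ large.

**(K1)** *$K$ is $\sigma$-closed.* The purpose is to preserve $\omega_1$ and $N$. Let $(p_n)$ be decreasing. If $\delta_{p_n}$ is eventually constant, then $t_{p_n}$ is too, and the values $f_{p_n}(\alpha)$ eventually do not change. Take this tree with the union of the $f_{p_n}$ for these large $n$. Otherwise let $\delta=\sup_n\delta_{p_n}$, a limit not attained, and $t^*=\bigcup_nt_{p_n}$, so that $t^*\cap2^{\le\delta_{p_n}}=t_{p_n}$. Each $s\in t^*$ lies in some $t_{p_{m}}$. Extend it to a top node $s_m$ of $t_{p_m}$, extend that to a top node $s_{m+1}$ of $t_{p_{m+1}}$, and so on. Let $c_s\in2^\delta$ be the union. Let $f(\alpha)=\bigcup_mf_{p_m}(\alpha)$, over those $m$ with $\alpha\in a_{p_m}$, for $\alpha\in\bigcup_ma_{p_m}$.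 Add to $t^*$ the top level
$$\Big\{f(\alpha):\alpha\in\bigcup_ma_{p_m}\Big\}\cup\{c_s:s\in t^*\}.$$
All proper restrictions of these nodes are in $t^*$, the tree is countable, and each $s\in t^*$ extends to $c_s$. So with $f$ this is a condition below every $p_n$.

*Addendum.* If, in the second case, every $s\in t^*$ is contained in some $f_{p_m}(\alpha)$, then the nodes $c_s$ are not needed: $\{f(\alpha):\alpha\in\bigcup_ma_{p_m}\}$ alone can serve as the top level.

**(K2)** *$K\times Q$ is $\omega_2$-c.c.* The purpose is to preserve cardinals $\geq\omega_2$ and to have small names. Given $\omega_2$ conditions, thin out by (G4) to $\omega_2$ many for which the sets $a_p$ form a $\Delta$-system with root $a$. There are $\omega_1^\omega=\omega_1$ candidates for $t_p$, and then at most $\omega_1$ for $f_p\restriction a$, so we may assume that all $t_p$ equal one $t$ and all $f_p\restriction a$ coincide. Any two such $p,p'$ have the common extension $(t,f_p\cup f_{p'})$. Among the $\omega_2$ corresponding finite functions in $Q$, two are compatible, by the $\Delta$-system lemma for finite sets and the finiteness of the set of functions from the root to $2$.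

**(K3)** *Density.* The purpose is to see that $T$ has height $\omega_1$ and that the branches are total and distinct.

* One-level extensions: add $s^\frown0,s^\frown1$ for each top node $s$, and replace $f(\alpha)$ by $f(\alpha)^\frown i_\alpha$ with arbitrary $i_\alpha\in2$.
* For every $\delta'$ with $\delta_p\le\delta'<\omega_1$ there is $q\le p$ with $\delta_q=\delta'$. Use induction on $\delta'$: one-level extensions at successors. At a limit, choose $\delta_n\nearrow\delta'$, build a decreasing sequence with these heights, and apply (K1), whose bound has height $\sup\delta_n$.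
* Any $\alpha<\lambda$ can be put into $a_q$ for some $q\le p$. If $s\in t_p$ and $\alpha\notin a_p$, we can do so with $f_q(\alpha)\supseteq s$: let $f_q(\alpha)$ be a top node extending $s$.
* If $\alpha\ne\beta$ are in $a_p$, some one-level extension $q$ has $f_q(\alpha)\ne f_q(\beta)$.

Let $G\times H$ be $K\times Q$-generic over $V$. By (G2), $G$ is $K$-generic over $V$ and $H$ is $Q$-generic over $V[G]$. In $V[G]$ put
$$T=\bigcup_{p\in G}t_p,\qquad b_\alpha=\bigcup\{f_p(\alpha):p\in G,\ \alpha\in a_p\}\in2^{\omega_1}\quad(\alpha<\lambda).$$
For $p\in G$ we have $T\cap2^{\le\delta_p}=t_p$: if $q\in G$, a common extension $q^*\in G$ has $t_q\subseteq t_{q^*}$ and $t_{q^*}\cap2^{\le\delta_p}=t_p$. So $T\subseteq N$ has countable levels. By (K3) the $b_\alpha$ are pairwise distinct cofinal branches of $T$.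

**(K4)** *For every $s\in T$, $|\{\beta<\lambda:s\subset b_\beta\}|=\lambda$.* Partition $\lambda$ in $V$ into $\lambda$ blocks of size $\omega_1$. A block is never contained in a countable $a_p$. So by (K3), below any $p$ with $s\in t_p$ it is dense that $f_q(\beta)\supseteq s$ for some $\beta\in a_q$ in the given block. Hence every block contains some $\beta$ with $s\subset b_\beta$.

**(K5)** *$V[G][H]$ has the same cardinals as $V$, and $\mathfrak c=\kappa$ there.* $K$ is $\sigma$-closed and $\omega_2$-c.c., so by (G1) it preserves cardinals. It adds no countable sequences of elements of $V$, so in $V[G]$ CH and $\kappa^\omega=\kappa$ still hold, and $2^{<\omega_1}$ is still $N$. In $V[G]$, $Q$ is still $\operatorname{Fn}(N\sqcup\kappa,2)$, hence ccc, and it preserves cardinals. The reals $n\mapsto (\bigcup H)(\omega\cdot\xi+n)$, $\xi<\kappa$, read off the $\kappa$-part of $H$, are distinct by genericity, so $\mathfrak c\ge\kappa$. As $|Q|=\kappa$ and antichains are countable, there are at most $(\kappa^\omega)^\omega=\kappa$ nice names for subsets of $\omega$, so $\mathfrak c\le\kappa$.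

## 7. The cofinal branches of $T$ are the $b_\alpha$

**Lemma 1.** *In $V[G][H]$, $[T]=\{b_\alpha:\alpha<\lambda\}$.*

**Step 1: $K$ adds no other branches.** We seal a level of $T$ so that a supposed extra branch has no node to pass through. Suppose, in $V$, that $p\Vdash\dot x\in[\dot T]$ and $p\Vdash\dot x\ne\dot b_\alpha$ for all $\alpha<\lambda$. Let $p_0=p$. Given $p_n$, let $p_n'\le p_n$ have $t_{p_n'}=t_{p_n}$ and $f_{p_n'}$ *onto* the top level: the top level is countable, so we can add new indices to the domain. For each of the countably many $\alpha\in a_{p_n'}$, $p_n'$ forces that $\dot x\restriction\gamma\ne\dot b_\alpha\restriction\gamma$ for some $\gamma<\omega_1$. This persists for larger $\gamma$, and $\omega_1$ remains regular, so one $\gamma<\omega_1$ is forced to work for all these $\alpha$. Extend $p'_n$ to decide such a $\gamma$ to be $\gamma_n$, and extend further by (K3). We obtain $p_{n+1}\le p_n'$ with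
$$p_{n+1}\Vdash\dot x\restriction\gamma_n\ne\dot b_\alpha\restriction\gamma_n\ \text{ for all }\alpha\in a_{p_n'},\qquad\delta_{p_{n+1}}\ge\gamma_n,\quad\delta_{p_{n+1}}>\delta_{p_n}.\tag{2}$$
Every $s\in t_{p_n}$ is contained in a top node, which is $f_{p_n'}(\alpha)$ for some $\alpha$, hence in $f_{p_{n+1}}(\alpha)$. So the addendum to (K1) applies, and there is a lower bound $p_\omega$ with $\delta_{p_\omega}=\delta=\sup_n\delta_{p_n}$ and top level $\{\bigcup_mf_{p_m}(\alpha):\alpha\in\bigcup_ma_{p_m}\}$. This top level is what $p_\omega$ forces $\dot T\cap2^\delta$ to be, and $p_\omega$ forces $\dot x\restriction\delta$ to belong to it. So some extension of $p_\omega$ forces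
$$\dot x\restriction\delta=\bigcup_mf_{p_m}(\alpha)=\dot b_\alpha\restriction\delta$$
for some $n$ and some $\alpha\in a_{p_n}\subseteq a_{p_n'}$. As $\gamma_n\le\delta$, this contradicts (2). Hence $[T]=\{b_\alpha:\alpha<\lambda\}$ in $V[G]$.

**Step 2: $Q$ adds no branches.** This transfers Step 1 to $V[G][H]$. In $V[G]$ suppose $q\Vdash\dot x\in[T]\setminus V[G]$. For $\alpha<\omega_1$ pick $q_\alpha\le q$ and $t_\alpha\in T\cap2^\alpha$ with $q_\alpha\Vdash\dot x\restriction\alpha=t_\alpha$. As $Q$ is Knaster, there is an uncountable $I\subseteq\omega_1$ with the $q_\alpha$, $\alpha\in I$, pairwise compatible. Then the $t_\alpha$, $\alpha\in I$, are pairwise comparable, and $y=\bigcup_{\alpha\in I}t_\alpha\in2^{\omega_1}$ is in $V[G]$.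

Some $q'\le q$ forces $\{\alpha\in I:q_\alpha\in\dot H\}$ to be uncountable. Otherwise $q$ forces it to be countable, hence bounded in $\omega_1$, and by ccc it is forced to be bounded by a fixed $\gamma<\omega_1$. But for $\alpha\in I$ with $\alpha>\gamma$ the condition $q_\alpha\le q$ forces $\alpha$ into this set, a contradiction. Now $q'$ forces $\dot x\restriction\alpha=y\restriction\alpha$ for uncountably many $\alpha$, so $q'\Vdash\dot x=y\in V[G]$, a contradiction. $\square$

## 8. Generic labels and the space $\hat X$

From now on work in $V[G][H]$. Let $X=[T]=\{b_\alpha:\alpha<\lambda\}$. So $|X|=\lambda$ and $X\subseteq V[G]$. Let $r:N\to2$ be the generic function given by $H$ on $N$. For $x\in X$ define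
$$\hat x\in2^{\omega_1},\qquad\hat x(\gamma)=r(x\restriction(\gamma+1)),\tag{3}$$
and for $E\subseteq X$ let $\hat E=\{\hat x:x\in E\}$ with the subspace topology from $2^{\omega_1}$. For every $\eta\le\omega_1$,
$$x\restriction\eta=y\restriction\eta\ \Longrightarrow\ \hat x\restriction\eta=\hat y\restriction\eta,\tag{4}$$
because $\gamma<\eta$ gives $\gamma+1\le\eta$.

**Lemma 2.** *If $\beta\le\omega_1$ is a limit ordinal and $x,y\in X$, then $\hat x\restriction\beta=\hat y\restriction\beta$ iff $x\restriction\beta=y\restriction\beta$. In particular $x\mapsto\hat x$ is injective, so $|\hat E|=|E|$ for $E\subseteq X$.*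

*Proof.* This recovers branches from their labels. One direction is (4). Let $x\restriction\beta\ne y\restriction\beta$, and let $\Delta<\beta$ be least with $x(\Delta)\ne y(\Delta)$. The nodes $x\restriction(\Delta+n+1)$ and $y\restriction(\Delta+n+1)$, $n<\omega$, are all distinct: for different $n$ the lengths differ, and for the same $n$ the two nodes differ at $\Delta$. Since $x,y\in V[G]$, this sequence of pairs is in $V[G]$. A finite condition decides $r$ at only finitely many of these nodes, so it can be extended to give different values to the two nodes of some pair. By genericity of $H$ over $V[G]$, some $n$ has $r(x\restriction(\Delta+n+1))\ne r(y\restriction(\Delta+n+1))$, that is, $\hat x(\Delta+n)\ne\hat y(\Delta+n)$. As $\beta$ is a limit, $\Delta+n<\beta$. $\square$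

**Lemma 3 (HFD property).** *For every countably infinite $A\subseteq X$ there is $\beta<\omega_1$ such that for each finite $F\subseteq[\beta,\omega_1)$ and each $\varepsilon:F\to2$ there is $a\in A$ with $\varepsilon\subset\hat a$.*

*Proof.* **Step 1: put $A$ into an intermediate model.** The aim is that late labels are still generic over a model containing $A$. Write $A=\{b_\alpha:\alpha\in I\}$ with $I\subseteq\lambda$ countable, and fix an enumeration of $I$ in type $\omega$. In $V[G]$, the enumeration has a name for which each value is decided by a countable maximal antichain, by ccc. Let $C\in V[G]$ be the union of the domains of all these conditions, a countable subset of $N\sqcup\kappa$, and let $H_C$ be the restriction of $H$ to $C$. Then $I\in W:=V[G][H_C]$, and $A\in W$, since $(b_\alpha)_{\alpha<\lambda}\in V[G]$.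

**Step 2: choose $\beta$.** Take $\beta<\omega_1$ such that all nodes in $C\cap N$ have length $\le\beta$ and the restrictions $a\restriction\beta$, $a\in A$, are distinct. This is possible since only countably many nodes and countably many pairs of branches are involved. For $a\in A$ and $\gamma\ge\beta$ the node $a\restriction(\gamma+1)$ has length $>\beta$, so it is not in $C$. Different pairs $(a,\gamma)$ give different nodes: either the lengths differ or the restrictions to $\beta$ do.

**Step 3: realize $\varepsilon$.** By (G2), applied to $\operatorname{Fn}(C,2)$ and $\operatorname{Fn}((N\sqcup\kappa)\setminus C,2)$ over $V[G]$, the rest of $H$ is generic over $W$. Given $F,\varepsilon$ and a condition $q$ of the second poset, $\operatorname{dom}q$ is finite and each of its elements is $a\restriction(\gamma+1)$ for at most one pair $(a,\gamma)$ with $a\in A$, $\gamma\in F$. So infinitely many $a\in A$ have no node $a\restriction(\gamma+1)$, $\gamma\in F$, in $\operatorname{dom}q$. For such an $a$, extend $q$ by requiring $r(a\restriction(\gamma+1))=\varepsilon(\gamma)$ for all $\gamma\in F$. By genericity over $W$ some $a\in A$ satisfies $\varepsilon\subset\hat a$.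 $\square$

**Proposition (hereditary separability).** *$\hat X$ is hereditarily separable.*

*Proof.* Suppose some subspace is not separable. Choosing recursively points outside the closure of the earlier ones, we get $y_\xi\in X$ ($\xi<\omega_1$) and finite $F_\xi\subset\omega_1$ such that no $\eta<\xi$ has $\hat y_\eta\restriction F_\xi=\hat y_\xi\restriction F_\xi$. These points are distinct. By (P), and since there are only finitely many functions from a finite set to $2$, there is a stationary set $S$ of limit ordinals on which $F_\xi\cap\xi=F^0$ and $\hat y_\xi\restriction F^0$ are constant. Let $A$ consist of the first $\omega$ points $y_\xi$, $\xi\in S$, and let $\beta$ be as in Lemma 3. Choose $\xi\in S$ with $\xi\ge\beta$ and above all indices of points of $A$. Since $F_\xi\setminus\xi\subseteq[\beta,\omega_1)$, some $a\in A$ satisfies $\hat a\restriction(F_\xi\setminus\xi)=\hat y_\xi\restriction(F_\xi\setminus\xi)$. Also $\hat a\restriction F^0=\hat y_\xi\restriction F^0$. Hence $\hat a\restriction F_\xi=\hat y_\xi\restriction F_\xi$, where $a=y_\eta$ with $\eta<\xi$, a contradiction. $\square$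

## 9. Realcompact subspaces of $\hat X$ are the tree-closed sets

**Lemma 4.** *For $E\subseteq X$, $\hat E$ is realcompact if and only if $E$ is tree-closed. In particular $\hat X$ is realcompact.*

**Step 1: tree-closed implies realcompact.** We separate points of $2^{\omega_1}\setminus\hat E$ from $\hat E$ by zero-sets of the compact space $2^{\omega_1}$. Let $w\in2^{\omega_1}\setminus\hat E$. It is enough to find a limit $\beta<\omega_1$ such that the zero-set $\{z:z\restriction\beta=w\restriction\beta\}$ misses $\hat E$, for then (F2) applies. Suppose there is none. For each limit $\beta<\omega_1$ pick $e_\beta\in E$ with $\hat e_\beta\restriction\beta=w\restriction\beta$. For limits $\beta<\beta'$ we have $\hat e_\beta\restriction\beta=\hat e_{\beta'}\restriction\beta$, so by Lemma 2, $e_\beta\restriction\beta=e_{\beta'}\restriction\beta$. Hence $x=\bigcup_\beta e_\beta\restriction\beta$ is in $2^{\omega_1}$, and all its restrictions are in $T$, so $x\in[T]=X$. As $x\restriction\beta=e_\beta\restriction\beta$, (4) gives $\hat x\restriction\beta=w\restriction\beta$ for all limit $\beta$, so $\hat x=w$. Also $e_\beta\in E^x_\beta$ for all limit $\beta$. Since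 the sets $E^x_\beta$ decrease with $\beta$, they are all nonempty. As $E$ is tree-closed, $x\in E$ and $w=\hat x\in\hat E$, a contradiction.

For the converse, suppose $x\in X\setminus E$ and $E_\beta:=E^x_\beta\ne\emptyset$ for all $\beta<\omega_1$. Give $E$ the topology of $\hat E$. The next three steps repeat the argument for the ordinal space $\omega_1$ in Section 1, with $E_\beta$ in place of the tail $[\beta,\omega_1)$.

**Step 2: if $D\subseteq E$ is closed in $E$ and meets every $E_\beta$, then $E_\beta\subseteq D$ for some $\beta<\omega_1$.** This is where the labels are needed. Suppose not. For every limit $\beta<\omega_1$ pick $y_\beta\in E_\beta\setminus D$ and, since $D$ is closed in $E$, a finite $F_\beta\subset\omega_1$ such that no $d\in D$ satisfies $\hat d\restriction F_\beta=\hat y_\beta\restriction F_\beta$. By (P) there are $\eta<\omega_1$ and a stationary $S$ of limit ordinals with $F_\beta\cap\beta\subseteq\eta<\beta$ for $\beta\in S$.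

The set $D\cap E_\eta$ is infinite. Indeed, each $d\in D$ differs from $x$ below some countable ordinal, so if $D\cap E_\eta$ were finite, $D\cap E_\beta$ would be empty for some $\beta\ge\eta$. Let $A\subseteq D\cap E_\eta$ be countably infinite, let $\beta_A$ be given by Lemma 3, and choose $\beta\in S$ with $\beta\ge\beta_A$. Since $F_\beta\setminus\beta\subseteq[\beta_A,\omega_1)$, there is $a\in A$ with $\hat a\restriction(F_\beta\setminus\beta)=\hat y_\beta\restriction(F_\beta\setminus\beta)$. Also $a\restriction\eta=x\restriction\eta=y_\beta\restriction\eta$, because $a\in E_\eta$ and $y_\beta\in E_\beta\subseteq E_\eta$. So (4) gives $\hat a\restriction\eta=\hat y_\beta\restriction\eta$, which covers $F_\beta\cap\beta$. Hence $\hat a\restriction F_\beta=\hat y_\beta\restriction F_\beta$ with $a\in D$, a contradiction.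

**Step 3: every continuous $f:E\to\mathbb R$ is constant on some $E_\beta$.** For rational $q$ the closed sets $\{f\le q\}$ and $\{f\ge q\}$ cover $E$. The $E_\beta$ are decreasing and nonempty, so one of the two sets meets all $E_\beta$. By Step 2 that set contains some $E_{\beta_q}$. Let $\beta=\sup_q\beta_q<\omega_1$. For each rational $q$, either $f\le q$ throughout $E_\beta$ or $f\ge q$ throughout $E_\beta$. If $f$ took two values on $E_\beta$, a rational strictly between them would contradict this.

**Step 4: $\hat E$ is not realcompact.** We show that no embedding in a product of lines has closed image. Suppose $h=(h_j)_{j\in J}:E\to\mathbb R^J$ is an embedding with closed image, and let $h_j$ have the constant value $c_j$ on $E_{\beta_j}$. For finite $J_0\subseteq J$, any $e\in E_\beta$ with $\beta\ge\beta_j$ for $j\in J_0$ has $h_j(e)=c_j$ for $j\in J_0$. So $c=(c_j)\in\overline{h(E)}=h(E)$, say $c=h(e^*)$.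

As $e^*\in E$ and $x\notin E$, we have $e^*\ne x$, and by Lemma 2 there is $\gamma$ with $\hat e^*(\gamma)\ne\hat x(\gamma)$. Then $U=\{e\in E:\hat e(\gamma)=\hat e^*(\gamma)\}$ is an open neighborhood of $e^*$. So there are a finite $J_0\subseteq J$ and $\epsilon>0$ such that $|h_j(e)-c_j|<\epsilon$ for all $j\in J_0$ implies $e\in U$. Take $e\in E_\beta$ with $\beta>\gamma$ and $\beta\ge\beta_j$ for $j\in J_0$. Then $h_j(e)=c_j$ for $j\in J_0$, so $e\in U$. But $e\restriction\beta=x\restriction\beta$ gives $\hat e(\gamma)=\hat x(\gamma)\ne\hat e^*(\gamma)$, a contradiction.

Finally, $X$ is tree-closed, so $\hat X$ is realcompact. $\square$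

As a small check, remove one point: for $x\in X$, the set $X\setminus\{x\}$ is not tree-closed, since by (K4) each node $x\restriction\beta$ lies on $\lambda$ branches. So $\hat X\setminus\{\hat x\}$ is never realcompact.

## 10. Tree-closed sets have size at most $\omega_1$ or exactly $\lambda$

**Lemma 5.** *In $V[G][H]$, every tree-closed $E\subseteq X$ has $|E|\le\omega_1$ or $|E|=\lambda$.*

A name for $E$ itself might mention many of the $\lambda$ indices. The point is that $E$ can be coded by a subset of $N$.

**Step 1: code $E$ by a set with a small name.** Let $S=\{e\restriction\gamma:e\in E,\ \gamma<\omega_1\}\subseteq N$. Then $S$ is closed under restrictions, and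
$$x\in E\iff x\restriction\gamma\in S\text{ for all }\gamma<\omega_1\qquad(x\in X).\tag{5}$$
The direction from right to left is tree-closedness: $x\restriction\gamma\in S$ means $E^x_\gamma\ne\emptyset$. Let $\dot S=\bigcup_{u\in N}\{\check u\}\times\mathcal A_u$ be a nice $K\times Q$-name in $V$ for $S$. By (K2) each antichain $\mathcal A_u$ has size $\le\omega_1$, and $|N|=\omega_1$, so
$$A=\bigcup\{a_{c_0}:(c_0,c_1)\in\mathcal A_u,\ u\in N\}\in V$$
has size $\le\omega_1$. For $p\in K$ let $p|A=(t_p,f_p\restriction A)$, where $f_p\restriction A$ has domain $a_p\cap A$. This is a condition, and $p\le p|A$.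

**Step 2: indices outside $A$ do not matter for $\dot S$.** We claim:
$$\text{if }(p,q)\Vdash u\notin\dot S,\text{ then }(p|A,q)\Vdash u\notin\dot S.\tag{6}$$
Otherwise some extension of $(p|A,q)$ forces $u\in\dot S$. Extending further, we get $(p',q')\le(p|A,q)$ and $(c_0,c_1)\in\mathcal A_u$ with $(p',q')\le(c_0,c_1)$. Since $a_{c_0}\subseteq A$, also $p'|A\le c_0$. We build $p''$ below both $p$ and $p'|A$. Let $t_{p''}=t_{p'}$ and $a_{p''}=(a_{p'}\cap A)\cup(a_p\setminus A)$. Put $f_{p''}(\alpha)=f_{p'}(\alpha)$ for $\alpha\in a_{p'}\cap A$. For $\alpha\in a_p\setminus A$ let $f_{p''}(\alpha)$ be a top node of $t_{p'}$ extending $f_p(\alpha)\in t_p\subseteq t_{p'}$.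

Since $p'\le p|A$, we have $\delta_{p'}\ge\delta_p$, $t_{p'}\cap2^{\le\delta_p}=t_p$, $a_p\cap A\subseteq a_{p'}\cap A$, and $f_{p'}(\alpha)\supseteq f_p(\alpha)$ for $\alpha\in a_p\cap A$. So $p''\le p$. Clearly $p''\le p'|A\le c_0$. Thus $(p'',q')\le(p,q)$, while $(p'',q')\le(c_0,c_1)$ forces $u\in\dot S$, a contradiction.

**Step 3: one branch outside $A$ brings in a whole cone.** If $E\subseteq\{b_\alpha:\alpha\in A\}$, then $|E|\le\omega_1$. Otherwise, by Lemma 1, fix $\alpha\notin A$ with $b_\alpha\in E$, and fix $(p,q)\in G\times H$ with $\alpha\in a_p$ and $(p,q)\Vdash\forall\gamma<\omega_1\ \dot b_\alpha\restriction\gamma\in\dot S$. Let $s=f_p(\alpha)$. We claim: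
$$(p,q)\Vdash\text{every }u\in\dot T\text{ with }u\supseteq s\text{ belongs to }\dot S.\tag{7}$$
Otherwise there are $(p',q')\le(p,q)$ and $u\in N$, $u\supseteq s$, with $(p',q')\Vdash u\in\dot T\setminus\dot S$. By (K3) we may assume $\delta_{p'}\ge\operatorname{lh}(u)$. As $p'$ forces $\dot T\cap2^{\le\delta_{p'}}=t_{p'}$, we have $u\in t_{p'}$. Redirect the branch $\alpha$ through $u$: let $p''$ be $p'$ with the value at $\alpha$ changed to a top node of $t_{p'}$ extending $u$. Then $p''\le p$, since $f_{p''}(\alpha)\supseteq u\supseteq s=f_p(\alpha)$ and nothing else changed. As $\alpha\notin A$, $p''|A=p'|A$. By (6), $(p'|A,q')\Vdash u\notin\dot S$, and $(p'',q')\le(p''|A,q')=(p'|A,q')$, so $(p'',q')\Vdash u\notin\dot S$. But $(p'',q')\le(p,q)$ forces $u=\dot b_\alpha\restriction\operatorname{lh}(u)\in\dot S$, a contradiction.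

**Step 4: count.** Let $s\subset b_\beta$. The restrictions of $b_\beta$ that extend $s$ are in $S$ by (7), and the shorter ones are in $S$ because $S$ is closed under restrictions. By (5), $b_\beta\in E$. By (K4) there are $\lambda$ such $\beta$, and $|X|=\lambda$, so $|E|=\lambda$. $\square$

## 11. The proof of Theorem A

By (K5), $V[G][H]$ is a cardinal-preserving extension of $V$ with $\mathfrak c=\kappa$. The space $\hat X\subseteq2^{\omega_1}$ is realcompact by Lemma 4 and hereditarily separable by the Proposition in Section 8. By Lemmas 1 and 2, $|\hat X|=|X|=\lambda>\kappa=\mathfrak c$. By Lemma 2 every subspace of $\hat X$ is $\hat E$ for exactly one $E\subseteq X$, and $|\hat E|=|E|$. If $\hat E$ is realcompact, then $E$ is tree-closed by Lemma 4, hence $|\hat E|\le\omega_1$ or $|\hat E|=\lambda$ by Lemma 5. In particular no realcompact subspace of $\hat X$ has a cardinality $\mu$ with $\omega_1<\mu<\lambda$. Since $\omega_1<\kappa=\mathfrak c<\lambda$, none has cardinality $\mathfrak c$. $\blacksquare$
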